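\title{Openness of the $F$-pure, $F$-injective and $F$-rational loci of excellent rings}

\begin{abstract}
We prove that the $F$-rational, $F$-injective and $F$-pure loci of $\operatorname{Spec}R$ are open for every excellent ring $R$ of prime characteristic $p$. For the $F$-pure and $F$-injective loci it suffices that $R$ be J-2, that is, that every finitely generated $R$-algebra have open regular locus. For a one-dimensional Noetherian domain $A$ such that $A_f$ is regular for some $f\neq0$, the condition J-2 is equivalent to the openness of any one of the three loci on all finite purely inseparable extension domains of $A$. The proof fixes a prime $P$, constructs near $P$ a module that interpolates the injective hulls of the residue fields along $V(P)$, and uses duality over the $P$-adic completion to reduce the injectivity of Frobenius on local cohomology to Kunz's theorem for finite purely inseparable extensions of $R/P$.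
\end{abstract}

\section{Introduction}\label{sec:intro}

All rings are commutative and Noetherian, with identity. Let $R$ be a ring of prime characteristic $p>0$, let $F\colon R\to R$, $F(r)=r^p$, be the Frobenius endomorphism, and let $F^e_*R$ denote $R$ viewed as an $R$-module via $F^e$. A map $M'\to M$ of $R$-modules is \emph{pure} if $X\otimes_RM'\to X\otimes_RM$ is injective for every $R$-module $X$. For an ideal $I$ and $q=p^e$, let $I^{[q]}$ be the ideal generated by the $q$-th powers of the elements of $I$. The \emph{tight closure} $I^*$ of $I$ is the set of $x\in R$ for which there is an element $c\in R$, lying in no minimal prime of $R$, with $cx^{q}\in I^{[q]}$ for all $q=p^e\gg0$. An ideal $I$ is \emph{tightly closed} if $I^*=I$.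

\begin{definition}\label{def:F}
\begin{enumerate}
\item[(a)] $R$ is \emph{$F$-pure} if the Frobenius map $R\to F_*R$ is pure.
\item[(b)] A local ring $(R,\mathfrak m)$ is \emph{$F$-injective} if the natural Frobenius action $F\colon H^i_{\mathfrak m}(R)\to H^i_{\mathfrak m}(R)$ is injective for every $i$.
\item[(c)] A local ring $(R,\mathfrak m)$ is \emph{$F$-rational} if every ideal generated by part of a system of parameters (possibly a full system) is tightly closed.
\end{enumerate}
For each of these properties, the corresponding \emph{locus} of $\operatorname{Spec}R$ is the set of primes $P$ such that $R_P$ has the property.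
\end{definition}

By Kunz's theorem, $R$ is regular if and only if $F$ is flat, and the three properties are what remains of flatness when one tests it on fewer modules. Indeed, let $(R,\mathfrak m)$ be regular local of dimension $d$. Then $F$ is faithfully flat, hence pure. The only nonzero local cohomology module is $H^d_{\mathfrak m}(R)$, and the Frobenius action on it is the map $H^d_{\mathfrak m}(R)\to F_*R\otimes_RH^d_{\mathfrak m}(R)$, which is injective by purity. Finally, if $x\notin I$ and $cx^q\in I^{[q]}$ for $q\gg0$, flatness gives $c\in(I^{[q]}:x^q)=(I:x)^{[q]}\subseteq\mathfrak m^q$ for $q\gg0$, so $c=0$; thus every ideal is tightly closed. Each of the three loci therefore contains the regular locus $\operatorname{Reg}(R)$, and in dimension one the $F$-rational locus of a domain equals it (Lemma~\ref{lem:dim1}). One should expect the loci to be open for rings whose regular loci are under control, and not otherwise.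

The following is known. If $R$ is $F$-finite, that is, if $F_*R$ is a finitely generated $R$-module, the three loci are open; without an excellence assumption they need not be open; and one has:

\begin{theorem}[known]\label{thm:known}
If $R$ is an excellent local ring of characteristic $p$, or is essentially of finite type over such a ring, then the $F$-rational, $F$-injective and $F$-pure loci of $\operatorname{Spec}R$ are open.
\end{theorem}

The $F$-finite case of $F$-purity shows what finiteness buys. If $F_*R$ is finitely generated, purity of $R_Q\to F_*R_Q$ means splitting, $\operatorname{Hom}_R(F_*R,R)$ commutes with localization, and the $F$-pure locus is the complement of $V(\mathfrak a)$, where $\mathfrak a$ is the image of $\operatorname{Hom}_R(F_*R,R)\to R$, $\phi\mapsto\phi(F_*1)$. For a ring that is merely excellent there is no such global finitely generated object: the definitions refer to modules, such as $H^i_{QR_Q}(R_Q)$ or the injective hull of $\kappa(Q)$, that change with $Q$ and are not finitely generated. The following question is posed as Open Problem~4 in \cite{notes}.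

\begin{quote}
\emph{Let $R$ be an excellent ring of characteristic $p$. Are the $F$-rational, the $F$-injective and the $F$-pure loci of $\operatorname{Spec}R$ open?}
\end{quote}

The answer is yes in all three cases.

\begin{theorem}\label{thm:A}
Let $R$ be an excellent ring of characteristic $p$. Then the $F$-rational, the $F$-injective and the $F$-pure loci of $\operatorname{Spec}R$ are open.
\end{theorem}

A ring $R$ is \emph{J-2} if every finitely generated $R$-algebra has open regular locus. This is one of the three conditions in the definition of excellence, and for two of the loci it is the only one needed.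

\begin{theorem}\label{thm:B}
Let $R$ be a ring of characteristic $p$ that is J-2; nothing is assumed on formal fibers or catenarity.
\begin{enumerate}
\item[(1)] For all $c\in R$ and $e\ge1$, the set of primes $Q$ such that the map $R_Q\to F^e_*R_Q$, $1\mapsto F^e_*c$, is pure is open. In particular, the $F$-pure locus is open.
\item[(2)] The $F$-injective locus is open.
\end{enumerate}
\end{theorem}

For one-dimensional domains that are regular on a nonempty open set there is a converse. A domain $A'\supseteq A$ is \emph{finite and purely inseparable} over a domain $A$ if it is a finitely generated $A$-module and its fraction field is purely inseparable over that of $A$.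

\begin{theorem}\label{thm:C}
Let $A$ be a one-dimensional Noetherian domain of characteristic $p$ such that $A_f$ is regular for some $f\ne0$. The following are equivalent:
\begin{enumerate}
\item[(a)] $A$ is J-2;
\item[(b)] the $F$-pure locus of every domain finite and purely inseparable over $A$ is open;
\item[(c)] the $F$-injective locus of every such domain is open;
\item[(d)] the $F$-rational locus of every such domain is open.
\end{enumerate}
\end{theorem}

\subsection*{Outline of the proof}
By Nagata's criterion, the main point is to pass from a prime $P$ in the locus to all primes $Q\supseteq P$ in a neighborhood of $P$. After shrinking, $A=R/P$ is regular. The idea is to compute $H_Q^{\bullet}(R_Q)$ in two steps, first along $P$ and then along $Q/P$ in the regular ring $A$. If the modules $H^b_P(R)$ are built from projective $A$-modules, then $H^{b+d}_Q(R_Q)=H^d_Q(H^b_P(R)_Q)$ with $d=\dim A_Q$, and injectivity of Frobenius can be tested on the finitely generated $A$-module of elements of $H^b_P(R)$ killed by $P$. There it becomes a statement about finitely many $q$-th roots of elements of $A$, which J-2 and Kunz's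 theorem settle. Section~\ref{sec:model} carries this out by hand for a family of graded rings. In general the required structure of $H^b_P(R)$ comes from a relative form of Matlis duality: Section~\ref{sec:E} constructs a module $E$ with $H^d_Q(E_Q)\cong E_{R_Q}(\kappa(Q))$ for all $Q\supseteq P$, and Section~\ref{sec:dual} shows that, after shrinking, $H^b_P(R)$ is the $E$-dual of a finitely generated module over the $P$-adic completion of $R$. Section~\ref{sec:spread} spreads out injectivity for maps between such duals. Theorems~\ref{thm:B}, \ref{thm:A} and~\ref{thm:C} are proved in Sections~\ref{sec:B}, \ref{sec:A} and~\ref{sec:C}. Theorem~\ref{thm:known} is used only for excellent local rings, and only to see that the $F$-injective and $F$-rational loci are stable under generization.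

\section{Background}\label{sec:back}

\subsection*{Frobenius and local cohomology}
Throughout, $q=p^e$. For an $R$-module $X$, the module $F^e_*X$ has elements $F^e_*x$ and scalar multiplication $rF^e_*x=F^e_*(r^qx)$. The functor $F^e_*$ is exact and commutes with localization. An $R$-linear map $\theta\colon X\to F^e_*X'$ is the same as an additive map $\theta\colon X\to X'$ with $\theta(rx)=r^q\theta(x)$, and we use both descriptions. If $A$ is a domain, we identify $F^e_*A$ with the ring $A^{1/q}$ of $q$-th roots by $F^e_*a\mapsto a^{1/q}$.

For an ideal $\mathfrak a$, a module is \emph{$\mathfrak a$-torsion} if each of its elements is killed by a power of $\mathfrak a$, and $\Gamma_{\mathfrak a}(X)$ is the largest $\mathfrak a$-torsion submodule of $X$. If $x_1,\dots,x_r$ generate $\mathfrak a$ up to radical, let $\check C=\check C(x)$ be the \v{C}ech complex $R\to\bigoplus_iR_{x_i}\to\dots\to R_{x_1\cdots x_r}$, in degrees $0,\dots,r$. For a complex $K$ put $H^i_{\mathfrak a}(K)=H^i(\check C\otimes_RK)$; if $K$ is a bounded-below complex of injectives, this is $H^i(\Gamma_{\mathfrak a}K)$. For a prime $Q$ we write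 $H^i_Q(X_Q)$ for $H^i_{QR_Q}(X_Q)$. We use the following facts.
\begin{enumerate}
\item[(L1)] $H^i_{\mathfrak a}(K)$ is $\mathfrak a$-torsion; so it vanishes if some element of $\mathfrak a$ acts invertibly on $K$. If $X$ is an $\mathfrak a$-torsion module, then $\check C\otimes X=X$.
\item[(L2)] Local cohomology commutes with flat base change, with direct limits, and with $F^e_*$.
\item[(L3)] In the top degree, $H^r_{(x)}(X)=X\otimes_RH^r_{(x)}(R)$ for every module $X$.
\item[(L4)] If $(S,\mathfrak n)$ is local of dimension $n$, then $H^n_{\mathfrak n}(S)$ is nonzero and Artinian, and $S$ is Cohen--Macaulay if and only if $H^i_{\mathfrak n}(S)=0$ for $i\neq n$. If $S$ is Cohen--Macaulay and $s_1,\dots,s_n$ is a system of parameters, put $(s^t)=(s_1^t,\dots,s_n^t)$; then $H^n_{\mathfrak n}(S)=\varinjlim_tS/(s^t)$, the transition maps (multiplication by $s_1\cdots s_n$) are injective, and $F[a+(s^t)]=[a^p+(s^{tp})]$.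
\item[(L5)] For primes $P\subseteq Q$ there is a spectral sequence $H^a_Q(H^b_P(M)_Q)\Rightarrow H^{a+b}_Q(M_Q)$, natural in the module $M$.
\end{enumerate}
For $c\in R$, the $R$-linear map $R\to F^e_*R$, $1\mapsto F^e_*c$, sends $r$ to $F^e_*(cr^q)$. By (L2) it induces $H^i_{\mathfrak a}(R)\to F^e_*H^i_{\mathfrak a}(R)$, which is the map $cF^e$, the $e$-th iterate of the Frobenius action followed by multiplication by $c$.

\subsection*{Purity}
Split injections and faithfully flat ring maps are pure; a composite of pure maps is pure; if $\psi\circ\varphi$ is pure, so is $\varphi$; a localization of a pure map is pure. Over a local ring, purity of a map out of the ring is detected by one module.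

\begin{lemma}\label{lem:purecrit}
Let $(S,\mathfrak n)$ be a local ring and $J=E_S(S/\mathfrak n)$ the injective hull of its residue field. A map $S\to M$ is pure if $J\to J\otimes_SM$ is injective.
\end{lemma}

\begin{proof}
Tensor products commute with direct limits, so it suffices to test finitely generated modules $X$. Suppose $0\neq z\in\ker(X\to X\otimes M)$. By Krull's intersection theorem $z\notin\mathfrak n^nX$ for some $n$, and replacing $X$ by $X/\mathfrak n^nX$ we may assume that $X$ has finite length. Then $X$ embeds in $J^k$ for some $k$. The composite $X\to J^k\to J^k\otimes M$ is injective and factors through $X\to X\otimes M$, a contradiction.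
\end{proof}

\subsection*{Openness, freeness, excellence}
We use two general tools.
\begin{enumerate}
\item[(N)] \emph{Nagata's criterion} \cite[24.2]{MatCRT}. A subset $U\subseteq\operatorname{Spec}R$ is open if and only if it is stable under generization and for every $P\in U$ there is $g\notin P$ with $V(P)\cap D(g)\subseteq U$.
\item[(G)] \emph{Generic freeness} \cite[24.1]{MatCRT}. If $A$ is a domain, $C$ a finitely generated $A$-algebra and $M$ a finitely generated $C$-module, then $M_a$ is a free $A_a$-module for some $0\neq a\in A$.
\end{enumerate}
A finitely generated algebra over a J-2 ring is J-2; this applies to $R_g$ and $R/P$. If $A$ is a J-2 domain, then $\operatorname{Reg}(A)$ is open and contains $(0)$, so $A_a$ is regular for some $a\neq0$. A ring is \emph{excellent} if it is J-2, universally catenary, and the formal fibers of its local rings are geometrically regular. Localizations of excellent rings are excellent, and complete local rings are excellent.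

\subsection*{The definitions in dimension one}

\begin{lemma}\label{lem:dim1}
Let $(S,\mathfrak n)$ be a one-dimensional local domain of characteristic $p$ with fraction field $K$.
\begin{enumerate}
\item[(a)] $S$ is $F$-injective if and only if every $b\in K$ with $b^p\in S$ lies in $S$.
\item[(b)] If $S$ is $F$-pure, then $S$ is $F$-injective.
\item[(c)] $S$ is $F$-rational if and only if $S$ is regular.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $t$ is a nonzero nonunit, then $\mathfrak n=\sqrt{tS}$ and $S_t=K$. So $H^0_{\mathfrak n}(S)=0$ and $H^1_{\mathfrak n}(S)=K/S$, with $F$ acting by $p$-th powers.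

(b) By purity, $K/S\to F_*S\otimes_S(K/S)=F_*K/F_*S$ is injective, and it sends $b$ to $F_*(b^p)$.

(c) Regular local rings are $F$-rational by Section~\ref{sec:intro}. Conversely, let $S$ be $F$-rational and let $u/t\in K$ be integral over $S$, with $t$ a nonzero nonunit. The finitely generated $S$-module $S[u/t]$ has a common denominator $c\ne0$, so $cu^q\in(t^q)$ for all $q$. As $t$ is a parameter, $u\in(t)^*=(t)$. Hence $S$ is normal of dimension one, that is, regular.
\end{proof}

For the cusp, the localization of $k[u^2,u^3]$ at $(u^2,u^3)$, we have $u\notin S$ and $u^p\in S$, so none of the three properties holds. For the node, the localization $S$ of $\{h\in k[u]:h(0)=h(1)\}$ at the ideal of functions vanishing at $0$ and $1$, an element $b\in K$ with $b^p\in S$ lies in the normalization and satisfies $b(0)^p=b(1)^p$, so $b(0)=b(1)$ and $b\in S$. The node is $F$-injective but not $F$-rational.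

\section{A model case}\label{sec:model}

We first isolate the step in which J-2 meets Frobenius. The module $A^{1/q}$ is not finitely generated over $A$, so generic freeness does not apply to it. But a finitely generated submodule lies in a finite extension ring $A'$, generic freeness applies to $A'$, and $A^{1/q}$ is squeezed between $A'$ and $A'^{1/q}$, where Kunz's theorem applies as soon as $A'$ is regular.

\begin{lemma}\label{lem:kunz}
Let $A$ be a J-2 domain of characteristic $p$, let $N$ be a finitely generated $A$-module, and let $\varphi\colon N\to(A^{1/q})^s$ be an injective $A$-linear map. Then $\varphi_a$ is pure over $A_a$ for some $0\neq a\in A$.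
\end{lemma}

\begin{proof}
Let $w_1,\dots,w_m\in A^{1/q}$ be the coordinates of the images of generators of $N$, and let $A'=A[w_1,\dots,w_m]\subseteq A^{1/q}$. Since $w_i^q\in A$, the domain $A'$ is finite over $A$, and $\varphi(N)\subseteq(A')^s$. As $A$ is J-2, there is $0\ne a'\in A'$ with $A'_{a'}$ regular, and $A'_{a'}=A'_{a_1}$ for $a_1=a'^q\in A$. By (G) there is $0\ne a_2\in A$ such that $(A')^s/\varphi(N)$ becomes free after inverting $a_2$. Replace $A$ by $A_{a_1a_2}$; this is compatible with taking $q$-th roots. Now $N\to (A')^s$ is split over $A$, and $A'$ is regular. By Kunz's theorem $A'\to A'^{1/q}$ is flat, and it is integral and injective, so it is faithfully flat, hence pure over $A'$. Since $A'\subseteq A^{1/q}\subseteq A'^{1/q}$, the inclusion $A'\to A^{1/q}$ is pure over $A'$. It is then pure over $A$, because $X\otimes_A-=(X\otimes_AA')\otimes_{A'}-$ on $A'$-modules. So $\varphi$ is a composite of pure maps.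
\end{proof}

Now let $A$ be a regular J-2 domain of characteristic $p$ with fraction field $K$, and let $C\supseteq A$ be a domain such that $N=C/A$ is a free $A$-module with basis the classes of $y_1,\dots,y_s$, $s\geq1$. Put
\[
R=A+xC[x]\subseteq C[x],\qquad P=xC[x].
\]
Then $R=A[x,xy_1,\dots,xy_s]$ is Noetherian, $R/P=A$, and $P^2\subseteq xR$, so $P=\sqrt{xR}$. We show: \emph{if $R_P$ is $F$-injective, there is $0\ne g\in A$ such that $R_Q$ is $F$-injective for all $Q\in V(P)\cap D(g)$.}

\emph{Step 1: local cohomology in two stages.} The only nonzero local cohomology module of $R$ along $P$ is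
\[
H=H^1_P(R)=C[x,x^{-1}]/R=N\oplus\bigoplus_{n\ge1}Cx^{-n},
\]
a free $A$-module on which $F$ acts by $p$-th powers. Let $Q\in V(P)$, $\mathfrak q=Q\cap A$, $d=\dim A_{\mathfrak q}$ and $J=H^d_{\mathfrak q}(A_{\mathfrak q})$. Since $x\in Q$ acts invertibly on $R_x$, the sequence $0\to R\to R_x\to H\to0$ and (L1) give $H^0_Q(R_Q)=0$ and $H^{i+1}_Q(R_Q)=H^i_Q(H_Q)$, compatibly with $F$. Since $Q=\mathfrak q+P$ and $H$ is $P$-torsion, $H^i_Q(H_Q)=H^i_{\mathfrak q}(H_{\mathfrak q})$. As $H$ is free over the regular ring $A$, this is $H\otimes_AJ$ for $i=d$ and zero otherwise. So we must show that $F$ is injective on $H\otimes_AJ$.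

\emph{Step 2: reduction to the elements killed by $P$.} The kernel of $F$ is a submodule of the $Q$-torsion module $H\otimes_AJ$; if it is nonzero, it contains a nonzero element killed by $Q$, hence by $P$. The annihilator of $P$ in $H\otimes_AJ$ is graded and contains the degree zero part $N\otimes_AJ$. In degree $-n\le-2$ it is zero, since $x$ maps this degree bijectively onto degree $1-n$. In degree $-1$ it is the kernel of $\gamma\otimes J$, where $\gamma\colon C\to N^{s+1}$ sends $b$ to the classes of $b,by_1,\dots,by_s$. The map $\gamma$ is injective: if $b\neq0$ and $bC\subseteq A$, then $C\cong bC$ has rank at most one over $A$, whereas its rank is $s+1\ge2$. After inverting an element of $A$ the cokernel of $\gamma$ is free, so $\gamma$ splits and $\gamma\otimes J$ is injective for every $Q$. It remains to show that $F$ is injective on $N\otimes_AJ$.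

\emph{Step 3: purity.} Write $y_i^p\equiv\sum_j\alpha_{ij}y_j$ modulo $A$, with $\alpha_{ij}\in A$. Then $F(\sum_ia_iy_i)=\sum_j(\sum_ia_i^p\alpha_{ij})y_j$ in $N$, so the $A$-linear map $\theta\colon N\to F_*N$ is the map $A^s\to(A^{1/p})^s$ with matrix $(\alpha_{ij}^{1/p})$. It is injective, because $N\subseteq H\otimes_AK=H^1_P(R_P)$ and $R_P$ is $F$-injective. By Lemma~\ref{lem:kunz}, $\theta$ is pure after inverting an element of $A$. By (L3) the action of $F$ on $N\otimes_A J=H^d_{\mathfrak q}(N_{\mathfrak q})$ is $\theta\otimes J$, which is injective. This proves the claim.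

\begin{example}\label{ex:g}
The element $g$ cannot be avoided. Let $p\ge3$, $A=k[w]$ and $C=A[y]/(y^2-w^3)$. Then $N=Ay$ and $y^p=w^{3(p-1)/2}y$, so $\theta$ is injective and $R_P$ is $F$-injective by Step 2 for $Q=P$. At $Q=(w)+P$ we have $J=A_w/A$, and the nonzero element $y\otimes[w^{-1}]$ is sent by $F$ to $y\otimes[w^{3(p-1)/2-p}]=0$, as $3(p-1)/2\geq p$.
\end{example}

Three features of this example are special. The ring $R$ is an algebra over $A=R/P$, so that it makes sense for $H$ to be free over $A$; in general we can only ask that $H$ be filtered by projective $A$-modules, and since $H$ is not finitely generated this does not follow from generic freeness. Frobenius maps $N$ into $N$; in general it maps $N$ into a deeper layer of the filtration. And $F$-purity is tested on injective hulls rather than on the local cohomology of $R$. The next three sections remove these restrictions.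

\section{An injective hull along $V(P)$}\label{sec:E}

In this section and the next, the characteristic plays no role. We work in the following setting.
\begin{enumerate}
\item[$(\dagger)$] $P$ is a prime of $R$, the domain $A=R/P$ is regular, and all $P^n/P^{n+1}$ are projective $A$-modules.
\end{enumerate}
Condition $(\dagger)$ passes from $R$ to $R_g$ for $g\notin P$. If $\operatorname{Reg}(R/P)$ contains a nonempty open set, then $(\dagger)$ holds for some $R_g$: apply (G) to the finitely generated $A$-algebra $\operatorname{gr}_PR=\bigoplus_nP^n/P^{n+1}$, and note that the graded pieces are direct summands. We put $R_n=R/P^n$, and for $Q\in V(P)$ we put $d=d(Q)=\dim A_Q$. The modules to which Step~1 of the model case applies are the following.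

\begin{definition}
An $R$-module $X$ is \emph{layered} if it is the union of a chain of submodules $0=X_0\subseteq X_1\subseteq\cdots$ such that every $X_{n+1}/X_n$ is a finitely generated projective $A$-module.
\end{definition}

\begin{lemma}\label{lem:layer}
Assume $(\dagger)$ and let $X$ be layered.
\begin{enumerate}
\item[(a)] $X\to X_P$ is injective.
\item[(b)] $H^i_Q(X_Q)=0$ for all $Q\in V(P)$ and $i\ne d(Q)$.
\item[(c)] If $0\to M'\to M\to X\to0$ is exact, then $H^d_Q(M'_Q)\to H^d_Q(M_Q)$ is injective for all $Q\in V(P)$.
\end{enumerate}
\end{lemma}

\begin{proof}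
An element of $R\setminus P$ acts injectively on projective $A$-modules, hence by induction on every $X_n$, hence on $X$. Since $A_Q$ is regular local of dimension $d$, (b) holds for free $A_Q$-modules, hence by the long exact sequence for every $X_n$, hence by (L2) for $X$. Part (c) follows from $H^{d-1}_Q(X_Q)=0$.
\end{proof}

We want one layered module $E$ that produces the injective hulls of all residue fields $\kappa(Q)$, $Q\in V(P)$, in the way $A$ produces $E_{A_Q}(\kappa(Q))=H^d_Q(A_Q)$.

\begin{proposition}\label{prop:E}
Assume $(\dagger)$. There is an $R$-module $E=\bigcup_{n\geq1}E_n$ such that: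
\begin{enumerate}
\item[(1)] $E_n=0:_EP^n$ is finitely generated, and $E_1=A$;
\item[(2)] $\operatorname{Hom}_R(A,E)=A$, and $\operatorname{Ext}^i_R(A,E)=0$ for $i>0$;
\item[(3)] for $Q\in V(P)$, $H^i_Q(E_Q)=0$ for $i\neq d$ and $H^d_Q(E_Q)\cong E_{R_Q}(\kappa(Q))$.
\end{enumerate}
These properties pass to $(R_g,P_g,E_g)$ for $g\notin P$.
\end{proposition}

For $Q=P$, property (3) says that $E_P$ is the injective hull of $\kappa(P)$. If $R$ happens to be an $A$-algebra compatibly with $R\to A$, the natural candidate is $E_n=\operatorname{Hom}_A(R_n,A)$, for which $0\to E_n\to E_{n+1}\to\operatorname{Hom}_A(P^n/P^{n+1},A)\to0$ is exact; for $R=A[x]$ and $P=(x)$ this is the module of polynomials in $x^{-1}$. In general $R_n$ is not an $A$-algebra, and we have to build $E_{n+1}$ as an extension of this shape. The next lemma says that such an extension is determined by, and can be prescribed through, the action of $P^n/P^{n+1}$.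

\begin{lemma}\label{lem:ext}
Let $V$ be an ideal of a ring $S$, let $\bar S=S/V$, and let $X'$, $Y$ be $\bar S$-modules with $Y$ finitely generated and $\operatorname{Ext}^i_{\bar S}(Y,X')=0$ for $i=1,2$. For an extension $0\to X'\to X\to Y\to0$ of $S$-modules define $\mu_X\colon V\otimes_SY\to X'$ by $v\otimes y\mapsto v\tilde y$, where $\tilde y\in X$ is any lift of $y$. Then $X\mapsto\mu_X$ is a bijection $\operatorname{Ext}^1_S(Y,X')\to\operatorname{Hom}_S(V\otimes_SY,X')$.
\end{lemma}

\begin{proof}
The element $v\tilde y$ lies in $X'$ because $VY=0$, and it does not depend on the lift because $VX'=0$. Choose $0\to Z\to L\to Y\to0$ with $L$ finitely generated and free over $S$. Then $\operatorname{Ext}^1_S(Y,X')$ is the quotient of $\operatorname{Hom}_S(Z,X')$ by the restrictions of maps $L\to X'$, and $f\colon Z\to X'$ corresponds to the pushout $X=(L\oplus X')/\{(z,-f(z))\}$. We have $VL\subseteq Z$, and the exact sequence $V\otimes Z\to V\otimes L\to V\otimes Y\to0$ with $V\otimes L=VL$ gives $V\otimes_SY=VL/VZ$. In the pushout, $v(l,0)=(vl,0)=(0,f(vl))$, so $\mu_X$ is the map induced by $f|_{VL}$. In particular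 $X\mapsto\mu_X$ is additive.

\emph{Injectivity.} If $f|_{VL}=0$, then $f$ factors through $Z/VL$. The sequence $0\to Z/VL\to L/VL\to Y\to0$ consists of $\bar S$-modules and $\operatorname{Ext}^1_{\bar S}(Y,X')=0$, so $f$ extends to $L/VL$, and its class is zero.

\emph{Surjectivity.} The sequence $0\to VL/VZ\to Z/VZ\to Z/VL\to0$ consists of $\bar S$-modules. Since $L/VL$ is free over $\bar S$, we have $\operatorname{Ext}^1_{\bar S}(Z/VL,X')=\operatorname{Ext}^2_{\bar S}(Y,X')=0$. So every map $VL/VZ\to X'$ extends to $Z/VZ$.
\end{proof}

To verify that the module so constructed has the right properties, we compare it at each $Q$ with a dualizing complex of the completion of $R_Q$. We recall what is needed. Over a Noetherian ring, $\Gamma_{\mathfrak a}$ of an injective module is injective. A \emph{canonical module} of a Cohen--Macaulay local ring $(S,\mathfrak n,\kappa)$ of dimension $d$ is a finitely generated module $\omega$ with $\operatorname{Ext}^d_S(\kappa,\omega)\cong\kappa$ and $\operatorname{Ext}^i_S(\kappa,\omega)=0$ for $i\neq d$; it satisfies $\operatorname{Ext}^i_S(M,\omega)=0$ for $i>0$ and every maximal Cohen--Macaulay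 module $M$ \cite[3.3.10]{BH}. A complete local ring $(T,\mathfrak n,\kappa)$ has a dualizing complex $D$, which we take to be a bounded complex of injective modules. For an ideal $\mathfrak a$, the complex $\operatorname{Hom}_T(T/\mathfrak a,D)=0:_D\mathfrak a$ is a dualizing complex of $T/\mathfrak a$. The dualizing complex of a local ring is unique up to shift and quasi-isomorphism, and for a regular local ring it is the ring itself. Finally, $\operatorname{Hom}_T(\kappa,D)$ has cohomology $\kappa$ in a single degree $j$, and $\Gamma_{\mathfrak n}D$ has cohomology $E_T(\kappa)$ in the single degree $j$.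

\begin{proof}[Proof of Proposition~\ref{prop:E}]
For $Q\in V(P)$ let $T=T(Q)$ be the completion of $R_Q$. It is faithfully flat over $R_Q$, so a module $M$ killed by a power of $P$ is zero if $M\otimes_RT(Q)=0$ for all $Q\in V(P)$. We write $V_n=P^n/P^{n+1}$ and $V_n^*=\operatorname{Hom}_A(V_n,A)$.

\emph{Step 1: the local models.} Fix $Q$, and let $\mathfrak n$ and $\kappa=\kappa(Q)$ be the maximal ideal and residue field of $T$. Put $T_n=T/P^nT$, $\hat A=T_1$ and $\hat V_n=V_n\otimes_RT=P^nT/P^{n+1}T$. The ring $\hat A$ is the completion of $A_Q$, so it is regular local of dimension $d$, and $\hat V_n$ is a free $\hat A$-module of finite rank. Hence $T_n$, being filtered by $\hat V_0,\dots,\hat V_{n-1}$, is Cohen--Macaulay of dimension $d$, and nonzero free $\hat A$-modules of finite rank are maximal Cohen--Macaulay over $T_n$. Let $D$ be a dualizing complex of $T$, shifted so that $D_1=0:_DP$ has its cohomology $\omega_1\cong\hat A$ in degree $0$, and fix an isomorphism $\alpha_1\colon\hat A\to\omega_1$. Let $D_n=0:_DP^n=\operatorname{Hom}_T(T_n,D)$ and $\omega_n=H^0(D_n)$. Applying $\operatorname{Hom}_T(-,D)$ to $0\to\hat V_n\to T_{n+1}\to T_n\to0$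 gives an exact sequence of complexes
\[
0\to D_n\to D_{n+1}\to\operatorname{Hom}_{\hat A}(\hat V_n,D_1)\to0,\qquad x\mapsto(v\mapsto vx).
\]
The right-hand complex has cohomology only in degree $0$. By induction the same holds for all $D_n$, and we obtain exact sequences of finitely generated modules
\begin{equation}\label{eq:omega}
0\to\omega_n\to\omega_{n+1}\to\operatorname{Hom}_{\hat A}(\hat V_n,\omega_1)\to0.
\end{equation}
The formula for the map shows that the invariant $\mu$ of \eqref{eq:omega} over $T_{n+1}$ is evaluation $\hat V_n\otimes\operatorname{Hom}(\hat V_n,\omega_1)\to\omega_1$ followed by the inclusion $\omega_1\subseteq\omega_n$. Moreover $D_n$ is a bounded complex of injective $T_n$-modules and $\operatorname{Hom}_{T_n}(\kappa,D_n)=\operatorname{Hom}_T(\kappa,D)=\operatorname{Hom}_{\hat A}(\kappa,D_1)$, so $\operatorname{Ext}^i_{T_n}(\kappa,\omega_n)=\operatorname{Ext}^i_{\hat A}(\kappa,\hat A)$, which is $\kappa$ for $i=d$ and zero otherwise. Thus $\omega_n$ is a canonical module of $T_n$, and the degree $j$ attached to $D$ is $d$.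

\emph{Step 2: construction.} Let $E_1=A$. Suppose we have finitely generated $R_n$-modules $E_1\subseteq\dots\subseteq E_n$ with $E_j=0:_{E_n}P^j$, and for every $Q$ an isomorphism $\alpha_n\colon E_n\otimes_RT\to\omega_n$ extending $\alpha_1$. By flat base change and \cite[3.3.10]{BH},
\[
\operatorname{Ext}^i_{R_n}(V_n^*,E_n)\otimes_RT=\operatorname{Ext}^i_{T_n}(V_n^*\otimes_RT,\omega_n)=0\qquad(i>0)
\]
for all $Q$, so $\operatorname{Ext}^i_{R_n}(V_n^*,E_n)=0$ for $i>0$. By the surjectivity in Lemma~\ref{lem:ext}, for the ideal $V_n$ of $R_{n+1}$, there is an extension of $R_{n+1}$-modules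
\[
0\to E_n\to E_{n+1}\to V_n^*\to0
\]
whose invariant $\mu$ is evaluation $V_n\otimes V_n^*\to A=E_1\subseteq E_n$. If $x\in E_{n+1}$ has image $\phi\in V_n^*$ and $P^nx=0$, then $\phi(v)=vx=0$ for all $v\in V_n$, so $x\in E_n$. Hence $0:_{E_{n+1}}P^n=E_n$, and therefore $0:_{E_{n+1}}P^j=E_j$ for $j\le n$. Fix $Q$. Via $\alpha_n$ and $\alpha_1$, the sequence \eqref{eq:omega} is an extension of $V_n^*\otimes T$ by $E_n\otimes T$ whose invariant is evaluation, and so is $E_{n+1}\otimes T$. By the injectivity in Lemma~\ref{lem:ext} over $T_{n+1}$ the two extensions are equivalent, which gives $\alpha_{n+1}\colon E_{n+1}\otimes T\cong\omega_{n+1}$ extending $\alpha_n$. The induction continues, and $E=\bigcup_nE_n$ satisfies (1).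

\emph{Step 3: properties.} Fix $Q$. The complex $\Gamma_PD=\bigcup_nD_n$ has cohomology $\varinjlim\omega_n\cong E\otimes_RT$ in degree $0$ and no other cohomology, and it is a bounded complex of injective $T$-modules. So derived functors of $E\otimes_RT$ may be computed from $\Gamma_PD$. For $i>0$,
\[
\operatorname{Ext}^i_R(A,E)\otimes_RT=\operatorname{Ext}^i_T(\hat A,E\otimes_RT)=H^i(\operatorname{Hom}_T(\hat A,\Gamma_PD))=H^i(D_1)=0 .
\]
As $\operatorname{Ext}^i_R(A,E)$ is killed by $P$, it is zero; and $\operatorname{Hom}_R(A,E)=E_1=A$. This is (2). Since $Q$-torsion $R_Q$-modules do not change under $-\otimes T$,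
\[
H^i_Q(E_Q)=H^i_{\mathfrak n}(E\otimes_RT)=H^i(\Gamma_{\mathfrak n}\Gamma_PD)=H^i(\Gamma_{\mathfrak n}D),
\]
which is $E_T(\kappa)=E_{R_Q}(\kappa)$ for $i=d$ and zero otherwise. This is (3). Finally, $0:_EP^n$ and $\operatorname{Ext}^i_R(A,E)$ commute with localization, and (3) depends only on $E_Q$.
\end{proof}

\section{Duality over the $P$-adic completion}\label{sec:dual}

Assume $(\dagger)$ and fix $E$ as in Proposition~\ref{prop:E}. If $P$ is a maximal ideal, then $E$ is the injective hull of the residue field, and Matlis duality presents the Artinian modules $H^b_P(R)$ as duals of finitely generated modules over the completion of $R_P$. The aim of this section is the same statement for arbitrary $P$, after shrinking $\operatorname{Spec}R$ (Proposition~\ref{prop:dual}). Its use is that generic freeness, which does not apply to $H^b_P(R)$, applies to the finitely generated module on the other side of the duality.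

Let $B$ be the $P$-adic completion of $R$. It is Noetherian and flat over $R$, and $B/P^nB=R_n$. The $P$-torsion $R$-modules are the same as the $P$-torsion $B$-modules, and $X\otimes_RB=X$ for such $X$. For $g\in R\setminus P$ let $B_{(g)}$ be the $P$-adic completion of $R_g$; it is also the completion of $B_g$, so it is flat over $B$, and $X\otimes_BB_{(g)}=X_g$ for $P$-torsion $X$. For a $B$-module or complex $W$ put $W_{(g)}=W\otimes_BB_{(g)}$. \emph{After localizing} will mean: after replacing $R,B,E$ and all modules $W$ over $B$ by $R_g,B_{(g)},E_g,W_{(g)}$ for a suitable $g\in R\setminus P$. This replaces $V(P)$ by $V(P)\cap D(g)$ and does not change the rings $R_Q$, so a statement about all $Q\in V(P)$, once achieved, survives further localization. Whatever we prove for $(R,B,E)$ also holds for $(R_g,B_{(g)},E_g)$. We denote by $D^b_{fg}(B)$ the class of complexes with bounded, finitely generated cohomology, and by $\check C$ the \v{C}ech complex on generators $x_1,\dots,x_r$ of $P$.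

Let $E\to I$ be an injective resolution over $B$, and for a complex $X$ of $B$-modules put $X^\dagger=\operatorname{Hom}^\bullet_B(X,I)$. Since $I$ is a bounded-below complex of injectives, $X\mapsto X^\dagger$ is an exact functor on all complexes, preserves quasi-isomorphisms, and computes $R\operatorname{Hom}_B(X,E)$. By flat base change, $\operatorname{Ext}^i_B(A,E)=\operatorname{Ext}^i_R(A,E)\otimes_RB=\operatorname{Ext}^i_R(A,E)$. So Proposition~\ref{prop:E}(2) says that the complex $I_1=0:_IP$ of injective $A$-modules is an injective resolution of $A$, and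
\begin{equation}\label{eq:dualA}
Y^\dagger=\operatorname{Hom}^\bullet_A(Y,I_1)\simeq R\operatorname{Hom}_A(Y,A)\qquad\text{for every complex $Y$ of $A$-modules.}
\end{equation}

The dual of $\check C\otimes K$ has no a priori finiteness. We shall prove finiteness modulo an element $x\in PB$ by induction, and need a Nakayama lemma that applies to modules not yet known to be finitely generated. The right class is the following.

\begin{lemma}\label{lem:complete}
Let $x\in PB$. Call a $B$-module $M$ \emph{derived $x$-complete} if $\operatorname{Hom}_B(B_x,M)=0=\operatorname{Ext}^1_B(B_x,M)$.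
\begin{enumerate}
\item[(a)] Kernels and cokernels of maps between derived $x$-complete modules are derived $x$-complete.
\item[(b)] Finitely generated $B$-modules are derived $x$-complete.
\item[(c)] Let $M$ be derived $x$-complete. If $M=xM$, then $M=0$. If $M/xM$ is finitely generated, then so is $M$.
\item[(d)] If $X$ is a complex with $P$-torsion cohomology, then every $H^i(X^\dagger)$ is derived $x$-complete.
\end{enumerate}
\end{lemma}

\begin{proof}
The sequence $0\to B[t]\xrightarrow{1-xt}B[t]\to B_x\to0$ is a free resolution of $B_x$. So $\operatorname{Ext}^i_B(B_x,-)=0$ for $i\ge2$, and $\operatorname{Hom}(B_x,M)$, $\operatorname{Ext}^1(B_x,M)$ are the kernel and cokernel of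
\[
\delta_M\colon\prod_{k\ge0}M\to\prod_{k\ge0}M,\qquad(m_k)\mapsto(m_k-xm_{k+1}).
\]

(a) Let $f\colon M_1\to M_2$ have kernel $M_0$, image $M'$ and cokernel $M_3$, and write $h^i(-)=\operatorname{Ext}^i_B(B_x,-)$. Then $h^0(M')\subseteq h^0(M_2)=0$, and $h^1(M')$ is a quotient of $h^1(M_1)=0$. Next, $h^0(M_0)\subseteq h^0(M_1)=0$, and $h^1(M_0)$ lies between $h^0(M')$ and $h^1(M_1)$. Finally, $h^0(M_3)$ lies between $h^0(M_2)$ and $h^1(M')$, and $h^1(M_3)$ is a quotient of $h^1(M_2)$.

(b) A finitely generated $M$ is $P$-adically complete and separated. If $m_k=xm_{k+1}$ for all $k$, then $m_k\in\bigcap_jx^jM=0$. Given $(n_k)$, the sums $m_k=\sum_{j\geq0}x^jn_{k+j}$ converge and satisfy $m_k-xm_{k+1}=n_k$.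

(c) If $M=xM$ and $m_0\in M$, choose successively $m_{k+1}$ with $m_k=xm_{k+1}$; then $(m_k)\in\ker\delta_M=0$. If $M/xM$ is finitely generated, choose $B^m\to M$ surjective modulo $x$. Its cokernel $M'$ is derived $x$-complete by (a) and (b), and $M'=xM'$, so $M'=0$.

(d) Tensoring the resolution with $X$ gives an exact sequence $0\to X[t]\xrightarrow{1-xt}X[t]\to X_x\to0$, and $X_x$ is acyclic because $x$ acts locally nilpotently on the cohomology of $X$. So $1-xt$ is a quasi-isomorphism on $X[t]=\bigoplus_{k\ge0}Xt^k$, and its dual is a quasi-isomorphism $\prod_kX^\dagger\to\prod_kX^\dagger$. Products are exact, so the induced bijection on $H^i$ is $\delta_{H^i(X^\dagger)}$.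
\end{proof}

Let $\Phi(X)$ be the mapping cone of the evaluation map $X\to X^{\dagger\dagger}$. Evaluation is a natural transformation of exact $B$-linear functors that preserve quasi-isomorphisms, so $\Phi$ is again such a functor; in particular it takes multiplication by $x$ to multiplication by $x$.

\begin{proposition}\label{prop:bidual}
Let $K\in D^b_{fg}(B)$. There is $g\in R\setminus P$ such that for every $g'\in gR\setminus P$ the following holds over $B'=B_{(g')}$, with duals taken with respect to $E'=E_{g'}$: for $X=\check C\otimes K_{(g')}$, the complex $X^\dagger$ lies in $D^b_{fg}(B')$, and $X\to X^{\dagger\dagger}$ is a quasi-isomorphism.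
\end{proposition}

\begin{proof}
Call $K$ \emph{good} if such a $g$ exists; the condition on all multiples $g'$ is there so that the elements $g$ for finitely many complexes can be multiplied. The functors $K\mapsto X$, $X^\dagger$, $\Phi(X)$ are exact and preserve quasi-isomorphisms, and the last assertion says that $\Phi(X)$ is acyclic. So goodness is invariant under quasi-isomorphism and shift, and if two terms of a short exact sequence of complexes in $D^b_{fg}(B)$ are good, so is the third. Truncation reduces us to finitely generated modules, and prime filtrations to $M=B/\mathfrak p$ with $\mathfrak p\in\operatorname{Spec}B$. By Noetherian induction we may assume that $B/\mathfrak p'$ is good for all primes $\mathfrak p'\supsetneq\mathfrak p$.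

\emph{Case $\mathfrak p\supsetneq PB$.} Since $B/PB=R/P$, there is $g\in R\setminus P$ whose image in $B$ lies in $\mathfrak p$. Every $g'\in gR\setminus P$ kills $M$ and is a unit in $B'$, so $M_{(g')}=0$.

\emph{Case $\mathfrak p=PB$.} Take $g=1$ and put $A'=A_{g'}$. Then $X=A'$ by (L1), and $X^\dagger=I_1'$ is an injective resolution $\varepsilon\colon A'\to I_1'$ over $A'$ by \eqref{eq:dualA}; so $X^\dagger\in D^b_{fg}(B')$. Again by \eqref{eq:dualA}, $X^{\dagger\dagger}=\operatorname{Hom}^\bullet_{A'}(I'_1,I'_1)$, and evaluation sends $1$ to the identity. Its composite with the quasi-isomorphism $\operatorname{Hom}^\bullet_{A'}(I_1',I_1')\to\operatorname{Hom}^\bullet_{A'}(A',I_1')=I_1'$ given by restriction along $\varepsilon$ is $\varepsilon$. Hence evaluation is a quasi-isomorphism.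

\emph{Case $PB\not\subseteq\mathfrak p$.} Choose $x\in PB\setminus\mathfrak p$. The module $M/xM$ has a prime filtration with primes containing $\mathfrak p+(x)$, so it is good, say for $g$. Let $g'\in gR\setminus P$. As $x$ is a nonzerodivisor on $M$ and $B'$ and $\check C$ are flat, we have an exact sequence $0\to X_1\xrightarrow{x}X_1\to X_2\to0$ with $X_1=\check C\otimes M_{(g')}$ and $X_2=\check C\otimes(M/xM)_{(g')}$. Dualizing gives $0\to X_2^\dagger\to X_1^\dagger\xrightarrow{x}X_1^\dagger\to0$, hence injections
\[
H^i(X_1^\dagger)/xH^i(X_1^\dagger)\hookrightarrow H^{i+1}(X_2^\dagger).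
\]
The right side is finitely generated for all $i$ and zero for $|i|\gg0$. By (L1) and Lemma~\ref{lem:complete}(d),(c), $X_1^\dagger\in D^b_{fg}(B')$. Next, $0\to\Phi(X_1)\xrightarrow{x}\Phi(X_1)\to\Phi(X_2)\to0$ is exact and $\Phi(X_2)$ is acyclic, so $x$ acts bijectively on $H^i(\Phi(X_1))$. On the other hand this module is $P$-torsion. Indeed $H^i(X_1)$ is $P$-torsion, and if $L\to X_1^\dagger$ is a quasi-isomorphism from a bounded-above complex of finitely generated free modules, then $X_1^{\dagger\dagger}\simeq\operatorname{Hom}^\bullet_{B'}(L,E')$ is a complex of finite direct sums of the $P$-torsion module $E'$. Since $x$ acts both bijectively and locally nilpotently, $H^i(\Phi(X_1))=0$.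
\end{proof}

A finitely generated $B$-module $W$ is \emph{normally flat} if all $P^nW/P^{n+1}W$ are projective over $A$. By flatness $\operatorname{gr}_P(W_{(g)})=\operatorname{gr}_P(W)_g$, so by (G), applied to the finitely generated module $\operatorname{gr}_PW$ over $\operatorname{gr}_PR$, every finitely generated $W$ is normally flat after localizing, and it stays so under further localization. By $(\dagger)$, $B$ itself is normally flat. Put $W^\vee=\operatorname{Hom}_B(W,E)$. This module is $P$-torsion, since a map $W\to E$ lands in some $E_n$, and $(W^\vee)_g=W^\vee\otimes_BB_{(g)}=\operatorname{Hom}_{B_{(g)}}(W_{(g)},E_g)$.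

\begin{lemma}\label{lem:nf}
Let $W$ be normally flat and $H=W^\vee$, $H_n=0:_HP^n$.
\begin{enumerate}
\item[(a)] $\operatorname{Ext}^i_B(W,E)=0$ for $i>0$.
\item[(b)] $H_{n+1}/H_n\cong\operatorname{Hom}_A(P^nW/P^{n+1}W,A)$. Hence each $H_n$ is finitely generated over $R$, and $H$ and all $H/H_m$ are layered.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:dualA}, a projective $A$-module $Y$ has $\operatorname{Ext}^i_B(Y,E)=0$ for $i>0$ and $\operatorname{Hom}_B(Y,E)=\operatorname{Hom}_A(Y,A)$. By induction on $n$, $\operatorname{Ext}^i_B(W/P^nW,E)=0$ for $i>0$. Since $E$ is $P$-torsion, (L1) shows that $\Gamma_PI$ is again an injective resolution of $E$, and a map from the finitely generated module $W$ to the $P$-torsion module $\Gamma_PI^j$ factors through some $W/P^nW$. Hence $\operatorname{Ext}^i_B(W,E)=\varinjlim_n\operatorname{Ext}^i_B(W/P^nW,E)$, which proves (a). For (b), note that $H_n=\operatorname{Hom}_B(W/P^nW,E)$, and apply $\operatorname{Hom}_B(-,E)$ to $0\to P^nW/P^{n+1}W\to W/P^{n+1}W\to W/P^nW\to0$, using $\operatorname{Ext}^1_B(W/P^nW,E)=0$.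
\end{proof}

\begin{proposition}\label{prop:dual}
Let $K\in D^b_{fg}(B)$. After localizing, there are normally flat $B$-modules $W_b$, $b\in\mathbb Z$, almost all zero, with $H^b_P(K)\cong W_b^\vee$ for all $b$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:bidual}, after localizing, $\check C\otimes K\simeq Z^\dagger$ with $Z\in D^b_{fg}(B)$. Let $L\to Z$ be a quasi-isomorphism from a bounded-above complex of finitely generated free modules, so that $\check C\otimes K\simeq\operatorname{Hom}^\bullet_B(L,E)$. Tensoring with the flat algebra $B_{(g)}$ gives $\check C\otimes K_{(g)}\simeq\operatorname{Hom}^\bullet_{B_{(g)}}(L_{(g)},E_g)$, and $H^j(L_{(g)})=H^j(Z)_{(g)}$. So we may localize further and assume that the finitely many nonzero $H^j(Z)$ are normally flat. By Lemma~\ref{lem:nf}(a), the spectral sequence $\operatorname{Ext}_B^s(H^{-t}(Z),E)\Rightarrow H^{s+t}(Z^\dagger)$ is concentrated in $s=0$, and $H^b_P(K)\cong H^{-b}(Z)^\vee$.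
\end{proof}

\section{Spreading out injectivity}\label{sec:spread}

In this section $R$ has characteristic $p$, is J-2, and satisfies $(\dagger)$. The following theorem is the general form of Steps 2 and 3 of the model case.

\begin{theorem}\label{thm:spread}
Let $W,W'$ be finitely generated $B$-modules, $H=W^\vee$, $H'=W'^\vee$, and let $\theta\colon H\to F^e_*H'$ be an $R$-linear map such that $\theta_P$ is injective. After localizing, $H^d_Q(H_Q)\to H^d_Q(F^e_*H'_Q)$ is injective for all $Q\in V(P)$, where $d=\dim A_Q$.
\end{theorem}

The image of $N=0:_HP$ generates a submodule $N'$ of $H'$ that is killed by a power of $P$ but usually not by $P$, so Lemma~\ref{lem:kunz} does not apply directly. We peel off one copy of $A$ from $N'$ at a time.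

\begin{lemma}\label{lem:peel}
Let $N$ be a finitely generated $A$-module, $N'$ a finitely generated $R$-module killed by a power of $P$, and $\theta\colon N\to F^e_*N'$ an $R$-linear map with $\theta_P$ injective. After localizing, $H^d_Q(N_Q)\to H^d_Q(F^e_*N'_Q)$ is injective for all $Q\in V(P)$.
\end{lemma}

\begin{proof}
We use induction on the length $\ell$ of $N'_P$. If $\ell=0$, then $N_P=0$, and $N=0$ after localizing. Let $\ell>0$. After localizing, $N'/PN'$ is free over $A$, of positive rank by Nakayama's lemma at $P$, so there is an exact sequence $0\to N_1'\to N'\to A\to0$, and $(N_1')_P$ has length $\ell-1$. Let $N_1$ be the kernel of $N\to F^e_*N'\to F^e_*A$. Then $\theta$ restricts to $\theta_1\colon N_1\to F^e_*N_1'$, which is injective at $P$, and induces an injective $A$-linear map $\bar\theta\colon N/N_1\to F^e_*A$. For $Q\in V(P)$ we get a commutative diagram with exact rows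
\[
\begin{array}{ccccccc}
&&H^d_Q(N_{1,Q})&\to&H^d_Q(N_Q)&\to&H^d_Q((N/N_1)_Q)\\
&&\downarrow&&\downarrow&&\downarrow\\
0&\to&H^d_Q(F^e_*N'_{1,Q})&\to&H^d_Q(F^e_*N'_Q)&\to&H^d_Q(F^e_*A_Q),
\end{array}
\]
where the zero comes from Lemma~\ref{lem:layer}(c) and (L2). After localizing, the left vertical map is injective for all $Q$ by induction, and $\bar\theta$ is pure over $A$ by Lemma~\ref{lem:kunz}. By (L3) for a system of parameters of $A_Q$, the right vertical map is $\bar\theta\otimes_AH^d_Q(A_Q)$, so it is injective. Let $z\in H^d_Q(N_Q)$ be killed by the middle map. Its image on the right is killed by the right vertical map, so it is zero, and $z$ comes from some $z_1\in H^d_Q(N_{1,Q})$. The image of $z_1$ in $H^d_Q(F^e_*N'_Q)$ is zero, and the path through the lower left corner is injective. So $z_1=0$ and $z=0$.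
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:spread}]
\emph{Reduction to $N=0:_HP$.} We need that taking the annihilator of $P$ commutes with $H^d_Q$. Let $0\to Y\to W^r\to PW\to0$ be the exact sequence given by $(w_i)\mapsto\sum_ix_iw_i$, where $P=(x_1,\dots,x_r)$. After localizing, $W$, $W'$, $W/PW$, $PW$ and $Y$ are normally flat. By Lemma~\ref{lem:nf}(a), dualizing this sequence and $0\to PW\to W\to W/PW\to0$ gives exact sequences
\[
0\to N\to H\to(PW)^\vee\to0,\qquad0\to(PW)^\vee\to H^r\to Y^\vee\to0,
\]
where $N=(W/PW)^\vee=0:_HP$, and the composite $H\to(PW)^\vee\to H^r$ is $h\mapsto(x_ih)_i$. The modules $(PW)^\vee$ and $Y^\vee$ are layered by Lemma~\ref{lem:nf}(b). By Lemma~\ref{lem:layer}(c), $0\to H^d_Q(N_Q)\to H^d_Q(H_Q)\to H^d_Q((PW)^\vee_Q)$ is exact and $H^d_Q((PW)^\vee_Q)\to H^d_Q(H_Q)^r$ is injective. Therefore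
\[
0:_{H^d_Q(H_Q)}P=H^d_Q(N_Q).
\]
The kernel of $H^d_Q(\theta_Q)$ is a $Q$-torsion $R_Q$-module. If it is nonzero, it contains a nonzero element killed by $Q$, hence by $P$, hence lying in $H^d_Q(N_Q)$. So it suffices to prove that $H^d_Q(N_Q)\to H^d_Q(F^e_*H'_Q)$ is injective.

\emph{Reduction to a finitely generated target.} By Lemma~\ref{lem:nf}(b), $N$ is generated over $A$ by finitely many $n_j$. Let $N'\subseteq H'$ be the $R$-submodule generated by the $\theta(n_j)$. Since $\theta(\sum r_jn_j)=\sum r_j^q\theta(n_j)$, the map $\theta$ sends $N$ into $F^e_*N'$. As $H'$ is $P$-torsion, $N'\subseteq H'_m=0:_{H'}P^m$ for some $m$. The module $H'_m/N'$ is finitely generated and killed by $P^m$, so it has a finite filtration with quotients $R/\mathfrak p$, $\mathfrak p\supseteq P$. After inverting an element of $R\setminus P$ that lies in all occurring $\mathfrak p\ne P$, the quotients are $A$ or $0$. Since $H'/H'_m$ is layered, so is $H'/N'$. By Lemma~\ref{lem:layer}(c) and (L2), $H^d_Q(F^e_*N'_Q)\to H^d_Q(F^e_*H'_Q)$ is injective. The map $N\to F^e_*N'$ is injective at $P$, and Lemma~\ref{lem:peel} finishes the proof.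
\end{proof}

\section{The $F$-injective and $F$-pure loci}\label{sec:B}

\begin{proposition}\label{prop:key}
Let $R$ be a J-2 ring of characteristic $p$, $P$ a prime, $c\in R$ and $e\ge1$.
\begin{enumerate}
\item[(1)] If $cF^e$ is injective on $H^i_P(R_P)$ for all $i$, there is $g\notin P$ such that for all $Q\in V(P)\cap D(g)$ the map $cF^e$ is injective on $H^j_Q(R_Q)$ for all $j$. If moreover $R_P$ is Cohen--Macaulay, then $g$ can be chosen so that all these $R_Q$ are Cohen--Macaulay.
\item[(2)] If $R_P\to F^e_*R_P$, $1\mapsto F^e_*c$, is pure, there is $g\notin P$ such that $R_Q\to F^e_*R_Q$, $1\mapsto F^e_*c$, is pure for all $Q\in V(P)\cap D(g)$.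
\end{enumerate}
\end{proposition}

\begin{proof}
Since $R/P$ is a J-2 domain, $(\dagger)$ holds after localizing, and we use the notation of Sections~\ref{sec:E} and~\ref{sec:dual}.

(1) Put $H^b=H^b_P(R)$. It is $P$-torsion, so $H^b=H^b\otimes_RB=H^b_P(B)$. By Proposition~\ref{prop:dual} for $K=B$, after localizing, $H^b\cong W_b^\vee$ with $W_b$ normally flat; in particular $H^b$ is layered. The map $R\to F^e_*R$, $1\mapsto F^e_*c$, induces $\theta_b\colon H^b\to F^e_*H^b$, and $(\theta_b)_P$ is $cF^e$ on $H^b_P(R_P)$, which is injective. Apply Theorem~\ref{thm:spread} to $\theta_0,\dots,\theta_r$ (the other $H^b$ vanish): after localizing, $H^d_Q((\theta_b)_Q)$ is injective for all $b$ and all $Q\in V(P)$. For $M=R$ and $M=F^e_*R$ the spectral sequence (L5) is concentrated in $a=d$, by Lemma~\ref{lem:layer}(b) and (L2). It yields isomorphisms $H^{b+d}_Q(M_Q)\cong H^d_Q(H^b_P(M)_Q)$ for all $b\in\mathbb Z$, compatible with the map $R\to F^e_*R$. So $cF^e$ on $H^{b+d}_Q(R_Q)$ is identified with $H^d_Q((\theta_b)_Q)$, and it is injective.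

If $R_P$ is Cohen--Macaulay of dimension $h$, then $(H^b)_P=0$ for $b\ne h$, so $H^b=0$ for $b\neq h$ by Lemma~\ref{lem:layer}(a). Hence $H^j_Q(R_Q)=0$ for $j\neq h+d$, and $R_Q$ is Cohen--Macaulay by (L4).

(2) By Lemma~\ref{lem:purecrit} and Proposition~\ref{prop:E}(3), purity at $Q$ can be tested on $H^d_Q(E_Q)$, so we want to apply Theorem~\ref{thm:spread} to
\[
\theta\colon E\to F^e_*R\otimes_RE,\qquad z\mapsto F^e_*c\otimes z .
\]
The source is $E=B^\vee$. The difficulty is to put the target in the form $F^e_*(W'^\vee)$. By Proposition~\ref{prop:dual} it suffices to present it as local cohomology of a complex in $D^b_{fg}(B)$. We do this first for $E$ and then apply the Frobenius functor $F^{e*}=B\otimes_{F^e,B}-$, taking care that this functor is only right exact.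

\emph{Step 1: $E$ as local cohomology.} Let $\check C$ be the \v{C}ech complex over $B$ and $D=\check C^\dagger$. By Proposition~\ref{prop:bidual} for $K=B$, after localizing, $D\in D^b_{fg}(B)$. The projection $\check C\to B$ onto the term of degree $0$ has kernel $\check C^{\ge1}$, and dualizing gives $0\to I\to D\to(\check C^{\ge1})^\dagger\to0$. The complex $(\check C^{\geq1})^\dagger$ has a finite filtration whose quotients are shifts of complexes $(B_{y})^\dagger$, where $y\in P$ is a nonempty product of some of the $x_i$, and $y$ acts invertibly on $(B_y)^\dagger$. By (L1), $\check C\otimes(\check C^{\ge1})^\dagger$ is acyclic, so $\check C\otimes D\simeq\check C\otimes I\simeq\check C\otimes E=E$. Let $L\to D$ be a quasi-isomorphism from a bounded-above complex of finitely generated free $B$-modules. Then $\mathcal Y=\check C\otimes L$ is a bounded-above complex of flat $B$-modules whose only cohomology is $E$, in degree $0$.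

\emph{Step 2: $H^0(F^{e*}\mathcal Y)=F^{e*}E$.} Let $\mathcal Z^i=\ker(\mathcal Y^i\to\mathcal Y^{i+1})$. Since $H^i(\mathcal Y)=0$ for $i\ge1$, the sequences $0\to\mathcal Z^i\to\mathcal Y^i\to\mathcal Z^{i+1}\to0$ are exact for $i\ge0$. Descending induction from $\mathcal Z^i=0$ for $i\gg0$ shows that $\mathcal Z^i$ is flat for $i\ge0$, so these sequences stay exact under $F^{e*}$. The cases $i=0,1$ give $\ker(F^{e*}\mathcal Y^0\to F^{e*}\mathcal Y^1)=F^{e*}\mathcal Z^0$. Applying the right exact functor $F^{e*}$ to $\mathcal Y^{-1}\to\mathcal Z^0\to E\to0$ proves the claim.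

\emph{Step 3: the target is a dual.} Put $G=F^{e*}E$. Base change commutes with tensor products, and $F^{e*}(B_y)=B_{y^q}=B_y$, so $F^{e*}\mathcal Y=\check C\otimes F^{e*}L$ and $G=H^0_P(F^{e*}L)$. The complex $F^{e*}L$ consists of finitely generated free modules and is bounded above, but its cohomology may be unbounded below. Let $K$ be its quotient by the truncation $\tau^{\le-r-2}F^{e*}L$. Then $K\in D^b_{fg}(B)$, and $\check C\otimes\tau^{\le-r-2}F^{e*}L$ lives in degrees $\le-2$, so $G=H^0_P(K)$. Next, $R\otimes_{F^e,R}E$ is $P$-torsion, because $P^nz=0$ implies that $(P^n)^{[q]}$ kills $r\otimes z$. Since $E=B\otimes_RE$ and Frobenius commutes with $R\to B$,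
\[
G=B\otimes_{F^e,B}(B\otimes_RE)=B\otimes_R(R\otimes_{F^e,R}E)=R\otimes_{F^e,R}E,
\]
that is, $F^e_*G=F^e_*R\otimes_RE$ as $R$-modules. This description is compatible with localization, and by Proposition~\ref{prop:dual}, after localizing, $G\cong W'^\vee$ with $W'$ finitely generated over $B$.

\emph{Step 4: conclusion.} By the purity hypothesis, $\theta_P$ is injective. By Theorem~\ref{thm:spread}, after localizing, $H^d_Q(E_Q)\to H^d_Q(F^e_*R_Q\otimes E_Q)$ is injective for all $Q\in V(P)$. Let $y_1,\dots,y_d\in QR_Q$ map to a regular system of parameters of $A_Q$. Then $QR_Q=PR_Q+(y)$, so for a $P$-torsion $R_Q$-module $X$ we have $\check C(x,y)\otimes X=\check C(y)\otimes X$ by (L1), and $H^d_Q(X)=X\otimes_{R_Q}H^d_{(y)}(R_Q)$ by (L3). With $J=H^d_Q(E_Q)=E_Q\otimes H^d_{(y)}(R_Q)$ this gives $H^d_Q(F^e_*R_Q\otimes E_Q)=F^e_*R_Q\otimes J$, and the injective map above is $z\mapsto F^e_*c\otimes z$. Since $J\cong E_{R_Q}(\kappa(Q))$, Lemma~\ref{lem:purecrit} applies.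
\end{proof}

\begin{remark}
The hypothesis J-2 entered in two places: for $R/P$, to arrange $(\dagger)$, and in Lemma~\ref{lem:kunz}, for finite purely inseparable extensions of $R/P$. In part (2) the module $N=0:_EP$ is $A$, so Lemma~\ref{lem:kunz} is applied only to maps $A\to A^{1/q}$, $1\mapsto w$, which become pure on inverting $w^q$ by Kunz's theorem for $A$ itself. In part (1) the rank of $N$ can be arbitrary, as in the model case.
\end{remark}

\begin{lemma}\label{lem:Finjloc}
If a local ring $(S,\mathfrak n)$ of characteristic $p$ is $F$-injective, then so is $S_{\mathfrak p}$ for every prime $\mathfrak p$.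
\end{lemma}

\begin{proof}
We have $H^i_{\mathfrak n}(S)=H^i_{\mathfrak n\hat S}(\hat S)$ compatibly with $F$, so $\hat S$ is $F$-injective. The ring $\hat S$ is excellent and local, so its $F$-injective locus is open by Theorem~\ref{thm:known}. The only open subset of $\operatorname{Spec}\hat S$ containing the closed point is $\operatorname{Spec}\hat S$, so all localizations of $\hat S$ at primes are $F$-injective. By faithful flatness some prime of $\hat S$ lies over $\mathfrak p$; let $\mathfrak p'$ be a minimal prime of $\mathfrak p\hat S$ contained in it. Then $\mathfrak p'$ lies over $\mathfrak p$, the map $S_{\mathfrak p}\to\hat S_{\mathfrak p'}$ is flat and local, hence faithfully flat, and $\mathfrak p\hat S_{\mathfrak p'}$ is primary to the maximal ideal. So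
\[
H^i_{\mathfrak p}(S_{\mathfrak p})\to H^i_{\mathfrak p}(S_{\mathfrak p})\otimes_{S_{\mathfrak p}}\hat S_{\mathfrak p'}=H^i_{\mathfrak p'}(\hat S_{\mathfrak p'})
\]
is injective, and it commutes with $F$, being induced by a ring map on \v{C}ech complexes. As $F$ is injective on the target, it is injective on the source.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We verify Nagata's criterion (N). In (1), the set is stable under generization because for $Q'\subseteq Q$ the map at $Q'$ is a localization of the map at $Q$, and the second condition is Proposition~\ref{prop:key}(2). The $F$-pure locus is the case $c=1$, $e=1$. In (2), use Lemma~\ref{lem:Finjloc} and Proposition~\ref{prop:key}(1) with $c=1$, $e=1$.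
\end{proof}

\section{The $F$-rational locus}\label{sec:A}

The definition of $F$-rationality involves all $e\gg0$ and an element $c$ that may depend on the ideal, while Proposition~\ref{prop:key}(1) spreads out a single map $cF^e$. The bridge is that, for a fixed $c\ne0$ with $R_c$ regular, $F$-rationality at $P$ forces $cF^e$ to be injective for one $e$, and injectivity of this one map at $Q$ forces $F$-rationality at $Q$. The second implication needs test elements, and this is where excellence is used beyond J-2. We quote three results.
\begin{enumerate}
\item[(T)] \emph{Test elements} \cite[\S6]{HH}. Let $S$ be a reduced excellent local ring of characteristic $p$, and let $c\in S$ lie in no minimal prime, with $S_c$ regular. Then some power $c^N$ is a completely stable test element. In particular, $c^Nu^q\in I^{[q]}$ for all $q=p^e$ whenever $I$ is an ideal of $S$ and $u\in I^*$, and $c^N$ has the same property in $\hat S$.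
\item[(CC)] \emph{Colon capturing} \cite[Theorem~3.1]{Hun}. In an equidimensional complete local ring of characteristic $p$, if $s_1,\dots,s_{k+1}$ is part of a system of parameters, then $(s_1,\dots,s_k):s_{k+1}\subseteq(s_1,\dots,s_k)^*$.
\item[(R)] \emph{Ratliff's theorem.} The completion of a universally catenary local domain is equidimensional.
\end{enumerate}
We also use that $I\subseteq I'$ implies $I^*\subseteq I'^*$, so that an intersection of tightly closed ideals is tightly closed.

\begin{lemma}\label{lem:CM}
An excellent $F$-rational local ring $(S,\mathfrak n)$ is a Cohen--Macaulay domain.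
\end{lemma}

\begin{proof}
Let $s_1,\dots,s_n$ be a system of parameters. The zero ideal is the intersection of the tightly closed ideals $(s_1^t,\dots,s_n^t)$, so $0^*=0$. Nilpotent elements lie in $0^*$, so $S$ is reduced. Suppose $S$ has minimal primes $\mathfrak p_1,\dots,\mathfrak p_r$ with $r\ge2$. Choose $x\in\mathfrak p_1\setminus\bigcup_{i\ge2}\mathfrak p_i$ and $y\in\bigcap_{i\ge2}\mathfrak p_i\setminus\mathfrak p_1$. Then $xy\in\bigcap_i\mathfrak p_i=0$, and $t=x+y\in\mathfrak n$ lies in no minimal prime, so $t$ is part of a system of parameters. From $xt=x^2$ we get $x^q=xt^{q-1}$, so $tx^q=xt^q\in(t^q)$ for all $q$, and $x\in(t)^*=(t)$. Write $x=at$. Then $x^2=axt=ax^2$ and $0=xy=aty=ay^2$. One of $a$, $1-a$ is a unit, so $y^2=0$ or $x^2=0$, which contradicts $y\notin\mathfrak p_1$, $x\notin\mathfrak p_2$. Hence $S$ is a domain.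

Choose $c\neq0$ with $S_c$ regular and $N$ as in (T). Suppose $as_{k+1}\in(s_1,\dots,s_k)$. By (R) and (CC), $a\in((s_1,\dots,s_k)\hat S)^*$. By (T) and faithful flatness, $c^Na^q\in(s_1^q,\dots,s_k^q)\hat S\cap S=(s_1^q,\dots,s_k^q)$ for all $q$. Hence $a\in(s_1,\dots,s_k)^*=(s_1,\dots,s_k)$. So $s_1,\dots,s_n$ is a regular sequence.
\end{proof}

\begin{lemma}\label{lem:cFe}
Let $(S,\mathfrak n)$ be an excellent Cohen--Macaulay local domain of characteristic $p$ and dimension $n$, let $H=H^n_{\mathfrak n}(S)$, and let $0\ne c\in S$.
\begin{enumerate}
\item[(a)] If $S$ is $F$-rational, then $cF^e$ is injective on $H$ for some $e\ge1$.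
\item[(b)] If $S_c$ is regular and $cF^e$ is injective on $H$ for some $e\ge1$, then $S$ is $F$-rational.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $s_1,\dots,s_n$ be a system of parameters. By (L4), every $z\in H$ has the form $[a+(s^t)]$, and for $u\in S$ and $q=p^e$ we have $uF^e(z)=0$ if and only if $ua^q\in(s^{tq})=(s^t)^{[q]}$.

(a) First, $F$ is injective on $H$: if $F(z)=0$, then $F^e(z)=0$ for all $e\geq1$, so $a^q\in(s^t)^{[q]}$ for all $q\ge p$, so $a\in(s^t)^*=(s^t)$ and $z=0$. Let $N_e=\ker(cF^e)$, a submodule of $H$ because $cF^e(uz)=u^qcF^e(z)$. If $cF^{e+1}(z)=0$, then $F(cF^e(z))=c^pF^{e+1}(z)=0$, so $cF^e(z)=0$. Thus $N_1\supseteq N_2\supseteq\cdots$, and since $H$ is Artinian there is $e_0\ge1$ with $N_e=N_{e_0}$ for all $e\ge e_0$. If $z=[a+(s^t)]\in N_{e_0}$, then $ca^q\in(s^t)^{[q]}$ for all $q\ge p^{e_0}$, so $a\in(s^t)^*=(s^t)$ and $z=0$.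

(b) Let $a\in(s_1,\dots,s_n)^*$ and $z=[a+(s^1)]$. By (T) there is $N$ with $c^NF^{e'}(z)=0$ for all $e'$. With $q=p^e$, the iterate $(cF^e)^k=c^{1+q+\dots+q^{k-1}}F^{ke}$ is injective for all $k$, and it kills $z$ once $1+q+\dots+q^{k-1}\ge N$. So $z=0$ and $a\in(s_1,\dots,s_n)$. Thus ideals generated by full systems of parameters are tightly closed. For a partial system, Krull's intersection theorem in $S/(s_1,\dots,s_k)$ gives $(s_1,\dots,s_k)=\bigcap_t(s_1,\dots,s_k,s_{k+1}^t,\dots,s_n^t)$, an intersection of tightly closed ideals.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]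
An excellent ring is J-2, so the $F$-injective and $F$-pure loci are open by Theorem~\ref{thm:B}. For the $F$-rational locus we verify (N).

If $R_Q$ is $F$-rational, the $F$-rational locus of the excellent local ring $R_Q$ is open by Theorem~\ref{thm:known} and contains the closed point, so it is all of $\operatorname{Spec}R_Q$. This is stability under generization.

Let $R_P$ be $F$-rational. By Lemma~\ref{lem:CM}, $R_P$ is a Cohen--Macaulay domain. So the nilradical of $R$ is killed by an element outside $P$, and exactly one minimal prime of $R$ is contained in $P$. Inverting an element outside $P$ that kills the nilradical and lies in all other minimal primes, we may assume that $R$ is a domain. Choose $0\ne c\in R$ with $R_c$ regular. By Lemma~\ref{lem:cFe}(a), $cF^e$ is injective on the top local cohomology of $R_P$ for some $e\ge1$, and the other local cohomology modules of $R_P$ vanish. By Proposition~\ref{prop:key}(1) there is $g\notin P$ such that for all $Q\in V(P)\cap D(g)$ the ring $R_Q$ is Cohen--Macaulay and $cF^e$ is injective on its top local cohomology. Each such $R_Q$ is an excellent local domain and $(R_Q)_c$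 is a localization of $R_c$, hence regular. By Lemma~\ref{lem:cFe}(b), $R_Q$ is $F$-rational.
\end{proof}

\section{One-dimensional domains}\label{sec:C}

We use the following criterion \cite[Theorem~73]{MatCA}: a ring $A$ is J-2 if for every prime $\mathfrak p$ and every finite purely inseparable extension $K'$ of $\kappa(\mathfrak p)$ there is a finite $A$-algebra $A'$ with $A/\mathfrak p\subseteq A'\subseteq K'$ and fraction field $K'$ such that $\operatorname{Reg}(A')$ contains a nonempty open set.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $A'$ be a domain finite over $A$. Its local rings are its fraction field, which is regular and so has all three properties, and one-dimensional local domains. By Lemma~\ref{lem:dim1}, the $F$-rational locus of $A'$ is $\operatorname{Reg}(A')$, and the $F$-pure locus is contained in the $F$-injective locus.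

Assume (a). Then $A'$ is J-2, so (b) and (c) hold by Theorem~\ref{thm:B}, and $\operatorname{Reg}(A')$ is open, which is (d).

Conversely, assume (b), (c) or (d); we verify the criterion. If $\mathfrak p$ is maximal, take $A'=K'$. Let $\mathfrak p=0$, $K=\operatorname{Frac}A$ and $K'=K(w_1,\dots,w_s)$, and choose $j$ with $w_i^{p^j}\in K$ for all $i$. If $w_i^{p^j}=a/b$ with $a,b\in A$, then $(bw_i)^{p^j}\in A$; so we may assume $w_i^{p^j}\in A$. Put $A'=A[w_1,\dots,w_s]$. It is finite and purely inseparable over $A$ with fraction field $K'$; the $p^j$-th power of an element of $A'$ lies in $A$, and that of an element of $K'$ lies in $K$.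

In case (d), $\operatorname{Reg}(A')$ is open and contains the generic point, and we are done. In cases (b) and (c), the given locus is open and contains the generic point, so it contains $D(g')$ for some $0\neq g'\in A'$. Put $g=fg'^{p^j}\in A$. Then all local rings of $A'_g$ are $F$-injective, and $A_g$ is regular, hence normal. We claim that $A'_g$ is normal; having dimension at most one, it is then regular, and $D(g)\subseteq\operatorname{Reg}(A')$. Suppose $b\in K'\setminus A'_g$ is integral over $A'_g$, hence over $A_g$. Then $b^{p^j}\in K$ is integral over $A_g$, so $b^{p^j}\in A_g\subseteq A'_g$. Replacing $b$ by $b^{p^i}$ for the largest $i$ with $b^{p^i}\notin A'_g$, we get $b\notin A'_g$ and $b^p\in A'_g$. A domain is the intersection of its localizations at maximal ideals, so $b\notin S=(A'_g)_{\mathfrak m}$ for some maximal ideal $\mathfrak m$. Then $S\neq K'$, so $S$ is one-dimensional, and $b^p\in S$ contradicts Lemma~\ref{lem:dim1}(a).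
\end{proof}

\begin{remark}
The hypothesis that $A_f$ is regular for some $f\ne0$ follows from (a), and from (d) applied to $A'=A$. It is used only in deducing (a) from (b) or (c), to conclude $b^{p^j}\in A_g$ from the normality of $A_g$. The argument needs this input: $F$-injectivity in dimension one only says that the ring is closed under $p$-th roots in its fraction field, and the node of Section~\ref{sec:back} has this property without being normal.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BH}
Bruns and Herzog, \emph{Cohen--Macaulay Rings}.

\bibitem{notes}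
\emph{$F$-Singularities: A Commutative Algebra Approach (Preliminary Version)}, \texttt{https://github.com/ikmartin/latex}.

\bibitem{HH}
Hochster and Huneke, \emph{$F$-regularity, test elements, and base change}, Trans. AMS \textbf{346} (1994).

\bibitem{Hun}
Huneke, \emph{Tight Closure and Its Applications}.

\bibitem{MatCA}
Matsumura, \emph{Commutative Algebra}.

\bibitem{MatCRT}
Matsumura, \emph{Commutative Ring Theory}.

\end{thebibliography}
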